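# Resolutions of $C_p(X)$ that swallow the compact sets, and the countability of $X$

## 1. Discrete spaces: a diagonal argument in $\mathbb R^X$

Throughout, $\mathbb N=\{1,2,\dots\}$, and $X$ is an infinite Tychonoff space, that is, a Hausdorff space in which a point and a closed set not containing it can be separated by a continuous function into $[0,1]$. We write $C_p(X)$ for the linear space $C(X)$ of continuous functions $X\to\mathbb R$ with the pointwise topology $\tau_p$. A basic neighborhood of $0$ is $\{f:|f(x_1)|<\varepsilon,\dots,|f(x_m)|<\varepsilon\}$ with $x_1,\dots,x_m\in X$. The set $\mathbb N^{\mathbb N}$ carries the coordinatewise order: $\alpha\le\beta$ means $\alpha(k)\le\beta(k)$ for all $k$. For $\alpha\in\mathbb N^{\mathbb N}$ put $\alpha|n=(\alpha(1),\dots,\alpha(n))$, and let $\alpha|0=\emptyset$.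

**Definitions.** A *resolution* for a set $Z$ is a family $\{A_\alpha:\alpha\in\mathbb N^{\mathbb N}\}$ of subsets of $Z$ that covers $Z$ and satisfies $A_\alpha\subseteq A_\beta$ whenever $\alpha\le\beta$. A set $A\subseteq C(X)$ is *pointwise bounded* if $\sup_{f\in A}|f(x)|<\infty$ for every $x\in X$. A resolution *swallows* a class of sets if every set of the class is contained in some $A_\alpha$.

Two examples to keep in mind.

*Countable $X$.* If $X=\{x_1,x_2,\dots\}$, put $A_\alpha=\{f\in C(X):|f(x_n)|\le\alpha(n)\text{ for all }n\}$. These sets are pointwise bounded, increase with $\alpha$, and swallow every pointwise bounded set $B$: take $\alpha(n)\ge\sup_{f\in B}|f(x_n)|$.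

*The interval.* If $X=[0,1]$, put $A_\alpha=\{f:\|f\|_\infty\le\alpha(1)\}$. This is a resolution of pointwise bounded sets, so the bare existence of such a resolution does not force $X$ to be countable. But this one does not swallow the compact sets. Let $f_n$ be continuous, zero off $(\frac1{n+1},\frac1n)$, with maximum $n$. Each point lies in at most one of these intervals, so $f_n\to0$ pointwise and $\{f_n:n\in\mathbb N\}\cup\{0\}$ is compact in $C_p([0,1])$. It is contained in no sup-norm ball.

The question, whose source is "Covering Properties of $Cp(X)$ and $Ck(X)$", is this: *if $C_p(X)$ has a resolution of pointwise bounded sets that swallows the compact sets, must $X$ be countable?* It is a known result that swallowing all *pointwise bounded* sets characterizes countability of $X$. We shall not use that result; it will come out of the proof again.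

The second example shows which compact sets to use. Call a countable family $(f_i)_{i\in I}$ in $C(X)$ *point-finite* if $\{i:f_i(x)\neq0\}$ is finite for each $x\in X$. Given a basic neighborhood of $0$ determined by $x_1,\dots,x_m$, all but finitely many $f_i$ vanish at every $x_j$ and so lie in the neighborhood. Hence $\{f_i:i\in I\}\cup\{0\}$ is compact in $C_p(X)$. So we work with the following weaker hypothesis.

**Definition.** $X$ has **(P)** if there are pointwise bounded sets $A_\alpha\subseteq C(X)$ $(\alpha\in\mathbb N^{\mathbb N})$ with $A_\alpha\subseteq A_\beta$ for $\alpha\le\beta$, such that every countable point-finite family in $C(X)$ is contained in some $A_\alpha$.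

We first treat discrete $X$, where $C(X)=\mathbb R^X$. Suppose $X$ is uncountable and has (P). We want one point-finite family that lies in no $A_\alpha$. The difficulty is that there are uncountably many $\alpha$ to defeat with a countable family. The remedy is to look only at finite initial segments of $\alpha$, of which there are countably many. Two lemmas make this possible, and they hold for every $X$.

**Lemma 1.** If $\beta_n,\alpha\in\mathbb N^{\mathbb N}$ and $\beta_n(k)\le\alpha(k)$ whenever $k\le n$, then some $\gamma\in\mathbb N^{\mathbb N}$ satisfies $\beta_n\le\gamma$ for all $n$.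

*Proof.* Put $\gamma(k)=\max\{\alpha(k),\beta_1(k),\dots,\beta_{k-1}(k)\}$. Fix $n$ and $k$. If $n<k$, then $\beta_n(k)$ is one of the numbers in the maximum. If $n\ge k$, then $\beta_n(k)\le\alpha(k)\le\gamma(k)$. $\square$

Let $X$ have (P), with $\{A_\alpha\}$ fixed. For a finite sequence $u$ of length $n$ in $\mathbb N$ put
$$W_u=\bigcup\{A_\alpha:\alpha|n=u\},\qquad \psi_u(x)=\sup\{|f(x)|:f\in W_u\}\in[0,\infty],$$
with $\sup\emptyset=0$. Note that $A_\alpha\subseteq W_{\alpha|n}$ for every $n$. The sets $W_u$ need not be pointwise bounded (for instance $W_\emptyset=\bigcup_\alpha A_\alpha$), but along any $\alpha$ each point is eventually bounded.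

**Lemma 2.** For all $\alpha\in\mathbb N^{\mathbb N}$ and $x\in X$ there is $n$ with $\psi_{\alpha|n}(x)<\infty$.

*Proof.* Otherwise, for each $n$ there is $f_n\in W_{\alpha|n}$ with $|f_n(x)|\ge n$. So $f_n\in A_{\beta_n}$ for some $\beta_n$ with $\beta_n|n=\alpha|n$. Lemma 1 gives $\gamma\ge\beta_n$ for all $n$. By monotonicity all $f_n$ lie in $A_\gamma$, so $A_\gamma$ is not bounded at $x$, a contradiction. $\square$

For a finite sequence $u$ and $k\in\mathbb N$ put $E_{u,k}=\{x\in X:\psi_u(x)\le k\}$. Lemma 2 says that $X=\bigcup_{n,k}E_{\alpha|n,k}$ for each $\alpha$, a countable union. Hence, if $X$ is uncountable,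
$$\text{for every }\alpha\text{ there are }n,k\text{ with }E_{\alpha|n,k}\text{ infinite.}\tag{1}$$
Let $\mathcal E$ be the set of all pairs $(u,k)$ with $E_{u,k}$ infinite. It is countable, and nonempty by (1). Enumerate the triples $(u,k,j)$ with $(u,k)\in\mathcal E$ and $j\in\mathbb N$, and choose inductively points
$$x_{u,k,j}\in E_{u,k},\quad\text{pairwise distinct}.\tag{2}$$
This is possible, since at each stage only finitely many points of the infinite set $E_{u,k}$ have been used.

**Proposition 3.** An infinite discrete space with (P) is countable.

*Proof.* Suppose $X$ is discrete, uncountable and has (P). With the points of (2), let $h_{u,k,j}$ be $j$ times the characteristic function of $\{x_{u,k,j}\}$. This is continuous since $X$ is discrete. The family is countable, and point-finite since the points are distinct. By (P) some $A_\alpha$ contains it. By (1) pick $n,k$ with $(\alpha|n,k)\in\mathcal E$, take $j>k$, and let $x=x_{\alpha|n,k,j}$. Since $h_{\alpha|n,k,j}\in A_\alpha\subseteq W_{\alpha|n}$, we get $\psi_{\alpha|n}(x)\ge j>k$. But $x\in E_{\alpha|n,k}$, a contradiction. $\square$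

What changes when $X$ is not discrete? Lemmas 1 and 2 and the choice (2) remain. Discreteness was used once: to have *continuous* functions with prescribed values $j$ at the points $x_{u,k,j}$ that together form a point-finite family. Sections 3 and 4 ask when this can be done. First we state what we are going to prove.

## 2. Four equivalent conditions

**Theorem 4.** For an infinite Tychonoff space $X$ the following are equivalent.

(i) $X$ is countable.

(ii) $C_p(X)$ has a resolution of pointwise bounded sets swallowing the pointwise bounded sets.

(iii) $C_p(X)$ has a resolution of pointwise bounded sets swallowing the compact sets.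

(iv) $X$ has (P): there are pointwise bounded sets $A_\alpha\subseteq C(X)$ $(\alpha\in\mathbb N^{\mathbb N})$ with $A_\alpha\subseteq A_\beta$ for $\alpha\le\beta$, such that every countable point-finite family in $C(X)$ is contained in some $A_\alpha$.

In particular the answer to the question is **yes** for every infinite Tychonoff space. No axioms beyond ZFC are used.

Three implications are quick. (i)$\Rightarrow$(ii) is the first example in Section 1; the sets there cover $C(X)$ because each singleton $\{f\}$ is pointwise bounded. (ii)$\Rightarrow$(iii): a compact set $K\subseteq C_p(X)$ is pointwise bounded, since for each $x$ the continuous map $f\mapsto f(x)$ has a compact image on $K$. (iii)$\Rightarrow$(iv): a point-finite family together with $0$ is a compact set. There remains **(iv)$\Rightarrow$(i)**.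

**Lemma 5.** If $X$ has (P) and $q:X\to Y$ is a continuous surjection onto a Tychonoff space, then $Y$ has (P).

*Proof.* Put $A'_\alpha=\{f\in C(Y):f\circ q\in A_\alpha\}$. These sets are monotone in $\alpha$. Given $y\in Y$, choose $x$ with $q(x)=y$; then $\sup_{f\in A'_\alpha}|f(y)|\le\sup_{g\in A_\alpha}|g(x)|<\infty$. If $(f_i)$ is countable and point-finite on $Y$, then $(f_i\circ q)$ is countable and point-finite on $X$, because $\{i:f_i(q(x))\neq0\}$ is finite. So all $f_i\circ q$ lie in some $A_\alpha$, that is, all $f_i$ lie in $A'_\alpha$. $\square$

Assume from now on that $X$ has (P) and is **uncountable**; we look for a contradiction. Lemma 5 suggests looking at images of $X$ in $\mathbb R$. Either all of them are countable, or some image $h(X)\subseteq\mathbb R$ is uncountable, and then we may forget $X$ and work with a set of reals. We take these two cases in turn.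

## 3. Spaces all of whose continuous images in $\mathbb R$ are countable

Such spaces can be uncountable. Let $X=D\cup\{\infty\}$ with $D$ an uncountable set of isolated points, the neighborhoods of $\infty$ being the sets that contain $\infty$ and have countable complement. Singletons of $D$ and neighborhoods of $\infty$ are clopen, so $X$ is Tychonoff. If $f\in C(X)$, then $\{x:f(x)=f(\infty)\}=\bigcap_m\{x:|f(x)-f(\infty)|<\frac1m\}$ has countable complement, so $f(X)$ is countable.

**Proposition 6.** If $X$ is uncountable and $f(X)$ is countable for every $f\in C(X)$, then $X$ does not have (P).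

*Proof.* Suppose $X$ has (P). Choose points as in (2), and let $S$ be the countably infinite set of all of them.

**Step 1: a function that tells the points of $S$ apart.** The purpose is to transfer the problem to a countable set of reals. For each pair of distinct points of $S$ choose a continuous $h:X\to[0,1]$ with different values at the two points, and enumerate these countably many functions as $h_1,h_2,\dots$. For $\lambda\in(0,\frac12]$ let $f_\lambda=\sum_i\lambda^ih_i$. The series converges uniformly, so $f_\lambda\in C(X)$. For distinct $x,y\in S$,
$$f_\lambda(x)-f_\lambda(y)=\sum_i\bigl(h_i(x)-h_i(y)\bigr)\lambda^i$$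
is a power series in $\lambda$ with coefficients in $[-1,1]$, not all zero. It converges for $|\lambda|<1$ to an analytic function that is not identically zero, so it has only finitely many zeros in the compact interval $[0,\frac12]$. There are countably many pairs, hence countably many bad values of $\lambda$. Pick $\lambda\in(0,\frac12]$ that is not bad. Then $f=f_\lambda$ is injective on $S$.

**Step 2: a point-finite family with the prescribed values on $S$.** The set $f(X)$ is countable by assumption and infinite since it contains $f(S)$. Write $f(X)=\{q_1,q_2,\dots\}$ without repetition. If $q_m=f(x_{u,k,j})$ for some triple, the triple is unique, because the points in (2) are distinct and $f$ is injective on $S$; put $c_m=j$. If $q_m\notin f(S)$, put $c_m=0$. Define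
$$h_m(x)=c_m\prod_{i<m}\frac{|f(x)-q_i|}{|q_m-q_i|}\qquad(x\in X)$$
(these $h_m$ replace the functions of Step 1, which are no longer needed). Then $h_m\in C(X)$ and $h_m\ge0$. If $f(x)=q_m$, then $h_m(x)=c_m$. If $f(x)=q_i$, then $h_m(x)=0$ for all $m>i$, since the factor with index $i$ vanishes. Every $x$ has $f(x)=q_i$ for some $i$, so $(h_m)$ is point-finite.

**Step 3: the diagonal contradiction.** By (P) some $A_\alpha$ contains all $h_m$. By (1) pick $n,k$ with $(\alpha|n,k)\in\mathcal E$. Let $j>k$, $x=x_{\alpha|n,k,j}$ and $q_m=f(x)$. Then $c_m=j$ and $h_m\in A_\alpha\subseteq W_{\alpha|n}$, so $\psi_{\alpha|n}(x)\ge h_m(x)=j>k$. This contradicts $x\in E_{\alpha|n,k}$. $\square$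

## 4. Prescribed spikes on $[0,1]$, and the Baire category theorem

Now suppose $h(X)$ is uncountable for some $h\in C(X)$. By Lemma 5 the uncountable space $Y=h(X)\subseteq\mathbb R$ has (P). The sensible thing to try is the same diagonal argument on $Y$. It would need the following tool: given countably many infinite sets $E_i$, find points $x_{i,j}\in E_i$ and continuous $h_{i,j}$ with $h_{i,j}(x_{i,j})=j$ that form a point-finite family. On $[0,1]$ this tool does not exist.

**Remark 7.** Let $E_1,E_2,\dots$ enumerate the nondegenerate intervals in $[0,1]$ with rational endpoints. For *every* choice of points $x_{i,j}\in E_i$ and functions $h_{i,j}\in C([0,1])$ with $h_{i,j}(x_{i,j})=j$, the family $(h_{i,j})$ fails to be pointwise bounded, and so it is not point-finite.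

*Check.* For $N\in\mathbb N$ let $O_N=\bigcup_i\bigcup_{j>N}\{x:|h_{i,j}(x)|>N\}$. It is open, and it meets every $E_i$, since it contains $x_{i,N+1}$. So it is dense. By Baire's theorem there is $x\in\bigcap_NO_N$, and then $\sup_{i,j}|h_{i,j}(x)|=\infty$. A point-finite family is bounded at each point, so $(h_{i,j})$ is not point-finite. $\square$

Nothing we know about the sets $E_{u,k}$ rules out this configuration, so a single family built in this way cannot be relied upon.

The way around it is to use *uncountably many* families at once. Suppose countable families $\Phi_T\subseteq C(Y)$ are indexed by the points $T$ of some nice space, and suppose that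
$$\Phi_T\text{ is point-finite}\iff\Phi_T\subseteq\bigcap_nW_{\alpha|n}\text{ for some }\alpha.$$
The right-hand side starts with one existential quantifier over $\mathbb N^{\mathbb N}$, followed by conditions that depend only on finite initial segments of $\alpha$. So (P) bounds the descriptive complexity of the set of indices $T$ for which $\Phi_T$ is point-finite. We then choose the index space so that this set is too complicated. If $Y$ contains an uncountable compact set, the indices will be trees (Section 5). If it does not, they will be compact subsets of a complement of $Y$, and the complexity bound will make $Y$ itself simple (Section 6).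

## 5. Uncountable compact subsets of $Y$ and well-founded trees

We recall what is needed. A *tree* on $\mathbb N$ is a set $T\subseteq\mathbb N^{<\omega}$ of finite sequences closed under initial segments. An *infinite branch* is a $\zeta\in\mathbb N^{\mathbb N}$ with $\zeta|k\in T$ for all $k$. Let $\mathrm{Tr}\subseteq2^{\mathbb N^{<\omega}}$ be the set of trees, a closed set, and $\mathrm{WF}\subseteq\mathrm{Tr}$ the set of trees without infinite branch. For example, the tree consisting of $\emptyset$ and all sequences $(n,1,1,\dots,1)$ of length at most $n$, $n\in\mathbb N$, is in $\mathrm{WF}$, although it has arbitrarily long members: a branch would start with some $n$ and could not be longer than $n$. The tree of all finite sequences of $1$'s is not in $\mathrm{WF}$.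

A subset of a Polish space $Z$ is *analytic* if it is the projection to $Z$ of a closed subset of $Z\times\mathbb N^{\mathbb N}$. We use the textbook fact that **$\mathrm{WF}$ is not analytic**; it is $\mathbf\Pi^1_1$-complete (Kechris, *Classical Descriptive Set Theory*, Theorem 27.1). Here is why it is not analytic, given the classical fact that some analytic $A\subseteq\mathbb N^{\mathbb N}$ has a non-analytic complement. Let $A$ be the projection of the closed set $F\subseteq\mathbb N^{\mathbb N}\times\mathbb N^{\mathbb N}$, and let $T_x$ be the tree of all $s$ such that $(x|n,s)=(x'|n,\alpha'|n)$ for some $(x',\alpha')\in F$, where $n=|s|$ is the length of $s$. As $F$ is closed, $\alpha$ is a branch of $T_x$ iff $(x,\alpha)\in F$. So $x\notin A$ iff $T_x\in\mathrm{WF}$. Whether $s\in T_x$ depends only on $x|n$, so $x\mapsto T_x$ is continuous. If $\mathrm{WF}$ were the projection of a closed $H\subseteq\mathrm{Tr}\times\mathbb N^{\mathbb N}$, then the complement of $A$ would be the projection of the closed set $\{(x,\alpha):(T_x,\alpha)\in H\}$, hence analytic, a contradiction.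

**Proposition 8.** No $Y\subseteq\mathbb R$ with (P) contains an uncountable compact set.

*Proof.* Suppose $Y$ has (P), with sets $A_\alpha,W_u$ and functions $\psi_u$ on $Y$, and $F\subseteq Y$ is compact and uncountable.

**Step 1: a Cantor scheme in $F$.** The purpose is to have a point of $Y$ for every infinite binary sequence. Recall that an uncountable set of reals contains two distinct condensation points of itself, that is, points all of whose neighborhoods meet the set in an uncountable set. (All but countably many of its points are condensation points: the others are covered by the rational intervals that meet the set in a countable set.) We construct bounded open intervals $J_b$ $(b\in2^{<\omega})$ such that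

* $J_b\cap F$ is uncountable;
* $\overline{J_{b0}}$ and $\overline{J_{b1}}$ are disjoint subsets of $J_b$;
* $\operatorname{diam}J_b\le2^{-|b|}$ for $|b|\ge1$.

Let $J_\emptyset$ be any bounded open interval containing $F$. Given $J_b$, take two distinct condensation points of $J_b\cap F$ lying in $J_b\cap F$, and let $J_{b0},J_{b1}$ be sufficiently small open intervals around them.

For $z\in2^\omega$ we have $\overline{J_{z|(n+1)}}\subseteq J_{z|n}$, so $\bigcap_nJ_{z|n}=\bigcap_n\overline{J_{z|n}}$ is a single point $p_z$. Each $J_{z|n}$ contains a point of $F$, and these points converge to $p_z$. As $F$ is closed, $p_z\in F\subseteq Y$. If $b,b'$ are incomparable, then $J_b\cap J_{b'}=\emptyset$: look at the node where they split.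

**Step 2: spikes indexed by $\mathbb N^{<\omega}$.** The purpose is to place the nodes of a tree on $\mathbb N$ inside the binary scheme. For $s=(n_1,\dots,n_k)$ put
$$b(s)=0^{n_1}1\,0^{n_2}1\cdots0^{n_k}1,\qquad b(\emptyset)=\emptyset.$$
The sequence $s$ is read off from $b(s)$ by counting zeros before successive ones, so $b(s)$ is an initial segment of $b(s')$ iff $s$ is an initial segment of $s'$. Let $f_s:\mathbb R\to[0,\infty)$ be continuous, zero outside $J_{b(s)}$, and equal to $|s|$ on $\overline{J_{b(s)0}}\cup\overline{J_{b(s)1}}$. Such $f_s$ exists because the latter set is closed and contained in the open set $J_{b(s)}$. We regard $f_s$ as an element of $C(Y)$.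

**Step 3: well-foundedness becomes an existential condition.** We claim that for $T\in\mathrm{Tr}$,
$$T\in\mathrm{WF}\iff\exists\alpha\in\mathbb N^{\mathbb N}\ \forall n\ \forall s\in\mathbb N^{<\omega}\ \bigl(s\notin T\ \text{ or }\ f_s\in W_{\alpha|n}\bigr).\tag{3}$$

($\Rightarrow$) Let $T\in\mathrm{WF}$. Suppose $f_s(y)\neq0$ for infinitely many $s\in T$, for some $y\in Y$. Then $y\in J_{b(s)}$ for these $s$, so the $b(s)$ are pairwise comparable, and so are the $s$. Infinitely many pairwise comparable finite sequences have unbounded lengths, and their union is an element of $\mathbb N^{\mathbb N}$ all of whose initial segments lie in $T$. This is an infinite branch, a contradiction. Thus $(f_s)_{s\in T}$ is point-finite; it is countable. By (P) it lies in some $A_\alpha\subseteq\bigcap_nW_{\alpha|n}$.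

($\Leftarrow$) Let $\alpha$ be as on the right, and suppose $\zeta$ is an infinite branch of $T$. Let $z=\bigcup_kb(\zeta|k)\in2^\omega$ and $y=p_z\in Y$. For each $k$, $z$ properly extends $b(\zeta|k)$, so $y$ lies in $J_{b(\zeta|k)0}\cup J_{b(\zeta|k)1}$ and $f_{\zeta|k}(y)=k$. Since $\zeta|k\in T$, we have $f_{\zeta|k}\in W_{\alpha|n}$ for all $k,n$. So $\psi_{\alpha|n}(y)=\infty$ for all $n$, contradicting Lemma 2.

**Step 4: the complexity contradiction.** Fix $n,s$. Whether $s\in T$ depends on one coordinate of $T$, and whether $f_s\in W_{\alpha|n}$ depends only on $\alpha|n$. So the condition in parentheses in (3) is clopen in $(T,\alpha)\in\mathrm{Tr}\times\mathbb N^{\mathbb N}$. (This is why (3) speaks of $W_{\alpha|n}$ and not of $A_\alpha$: the map $\alpha\mapsto A_\alpha$ is arbitrary, and the condition $f_s\in A_\alpha$ need not be closed in $\alpha$.) An intersection of clopen sets is closed, so (3) exhibits $\mathrm{WF}$ as the projection of a closed set, that is, as an analytic set. This is a contradiction. $\square$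

The compact set $F$ was used to have $p_z\in Y$ in ($\Leftarrow$). If $Y\subseteq\mathbb R$ contains no uncountable compact set, this fails for every scheme of bounded open intervals with the last two properties listed in Step 1: the map taking $\zeta\in\{1,2\}^{\mathbb N}$ to $p_z$, with $z=\bigcup_kb(\zeta|k)$, is continuous (the diameters tend to $0$) and injective (disjointness), so its image is an uncountable compact set. Hence some of these $p_z$ lie outside $Y$, and a spike family along such a branch may well be point-finite on $Y$. In the remaining case we turn this into a tool: we let spikes shrink to points *outside* $Y$.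

## 6. Sets without uncountable compact subsets, and compact sets in the complement

**Proposition 9.** If $Y\subseteq\mathbb R$ is uncountable and contains no uncountable compact set, then $Y$ does not have (P).

*Proof.* Suppose $Y$ has (P).

**Step 1: moving $Y$ into $2^{\mathbb N}$.** The purpose is to have clopen spikes and a compact ambient space. Since $Y$ contains no nondegenerate interval, we can choose a point outside $Y$ in each rational interval. So there is a countable set $D=\{d_1,d_2,\dots\}\subseteq\mathbb R\setminus Y$ dense in $\mathbb R$. Consider the map $y\mapsto(\chi_{\{y>d_n\}})_n$ from $\mathbb R\setminus D$ to $2^{\mathbb N}$. Rays with endpoints in $D$ are clopen in $\mathbb R\setminus D$, so the map is continuous. It is injective because $D$ is dense. These rays are exactly the preimages of the sets $\{x:x(n)=1\}$ and $\{x:x(n)=0\}$, and their finite intersections form a base of $\mathbb R\setminus D$, so the map is a homeomorphic embedding. Replace $Y$ by its image. By Lemma 5 the image has (P). So now $Y\subseteq2^{\mathbb N}$ is uncountable, has (P), and contains no uncountable compact set. Let $\{A_\alpha\}$ witness (P) for this $Y$.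

For $t\in2^{<\omega}$ let $[t]$ be the clopen set of all $x\in2^{\mathbb N}$ extending $t$. Let $C=2^{\mathbb N}\setminus Y$. Each $[t]$ is compact and uncountable, hence not contained in $Y$. So $C$ is dense in $2^{\mathbb N}$.

**Step 2: spikes around compact subsets of $C$.** The purpose is to define the families to which (P) will be applied. Put
$$f_t=|t|\cdot\chi_{[t]}|_Y\in C(Y),\qquad \Phi_K=\{f_t:[t]\cap K\neq\emptyset\}\quad(K\in\mathcal K(C)),$$
where $\mathcal K(C)$ is the set of compact subsets of $C$. For $K=\{x\}$ this is the family of spikes $f_{x|n}$ of height $n$ shrinking to the point $x$, which is missing from $Y$.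

The family $\Phi_K$ is point-finite. Let $y\in Y$. Then $y\notin K$ and $K$ is closed, so $[y|m]\cap K=\emptyset$ for some $m$. If $f_t(y)\neq0$ and $[t]\cap K\neq\emptyset$, then $t=y|j$ for some $j$, and $j<m$. So only finitely many $t$ occur. By (P), $\Phi_K\subseteq A_\alpha$ for some $\alpha$. Clearly $K\subseteq K'$ implies $\Phi_K\subseteq\Phi_{K'}$.

We shall prove that $C$ is a $G_\delta$ set. This will suffice, since then $Y$ is a countable union of compact sets.

**Step 3: localizing how a compact set is swallowed.** The purpose is to attach open subsets of $2^{\mathbb N}$ to finite initial segments of $\alpha$. For $u\in\mathbb N^n$ let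
$$\mathcal K(u)=\{K\in\mathcal K(C):\Phi_K\subseteq A_\alpha\text{ for some }\alpha\text{ with }\alpha|n\le u\},$$
and let $V(u)$ be the set of those $x\in2^{\mathbb N}$ having a clopen neighborhood $V$ such that every $K\in\mathcal K(C)$ with $K\subseteq V$ belongs to $\mathcal K(u)$. We say that $V$ *witnesses* $x\in V(u)$. The same $V$ witnesses this for each of its points, so $V(u)$ is open. By Step 2, $\mathcal K(\emptyset)=\mathcal K(C)$, hence $V(\emptyset)=2^{\mathbb N}$.

**Step 4: points of $C$ can always go one step further.** We claim that for every finite sequence $u$
$$C\cap V(u)\subseteq\bigcup_iV(u^\frown i).\tag{4}$$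
Let $u\in\mathbb N^n$ and $x\in C\cap V(u)$, witnessed by $V$, and suppose $x\notin V(u^\frown i)$ for all $i$. For each $i$, the clopen neighborhood $V\cap[x|i]$ of $x$ is not a witness for $V(u^\frown i)$, so there is $K_i\in\mathcal K(C)$ with $K_i\subseteq V\cap[x|i]$ and $K_i\notin\mathcal K(u^\frown i)$. Let $K=\{x\}\cup\bigcup_iK_i$. This set is compact: in an open cover, a member containing $x$ contains some $[x|i]$, hence all $K_j$ with $j\ge i$, and the remaining finitely many $K_j$ are compact. Also $K\subseteq C\cap V$, because $x\in C$. So $K\in\mathcal K(u)$, that is, $\Phi_K\subseteq A_\alpha$ for some $\alpha$ with $\alpha|n\le u$. Put $i=\alpha(n+1)$. Then $\alpha|(n+1)\le u^\frown i$ and $\Phi_{K_i}\subseteq\Phi_K\subseteq A_\alpha$, so $K_i\in\mathcal K(u^\frown i)$, a contradiction. This proves (4).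

**Step 5: points of $Y$ cannot go on forever.** We claim:
$$\text{if }\alpha\in\mathbb N^{\mathbb N}\text{ and }x\in\bigcap_nV(\alpha|n),\text{ then }x\in C.\tag{5}$$
Suppose $x\in Y$. Let $V_n$ witness $x\in V(\alpha|n)$. Since $C$ is dense, there is $y_n\in C\cap[x|n]\cap V_n$. The compact set $\{y_n\}\subseteq V_n$ belongs to $\mathcal K(\alpha|n)$, so $\Phi_{\{y_n\}}\subseteq A_{\beta_n}$ for some $\beta_n$ with $\beta_n|n\le\alpha|n$. As $y_n\in[x|n]$, we have $f_{x|n}\in\Phi_{\{y_n\}}\subseteq A_{\beta_n}$. Lemma 1 gives $\gamma$ with $\beta_n\le\gamma$ for all $n$, so $f_{x|n}\in A_\gamma$ for all $n$. But $x\in Y$ and $f_{x|n}(x)=n$, contradicting the pointwise boundedness of $A_\gamma$ at $x$. This proves (5).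

**Step 6: making the choices coherent.** By (4) and induction, $C\subseteq\bigcup_{u\in\mathbb N^n}V(u)$ for every $n$. We cannot stop here: a point of $\bigcap_n\bigcup_{u\in\mathbb N^n}V(u)$ might lie in sets $V(u_n)$ whose indices $u_n$ do not extend each other, while (5) needs a single $\alpha$. Disjointness repairs this. We construct countable families $\mathcal D_n$ $(n\ge0)$ of pairwise disjoint clopen sets, and $u_D\in\mathbb N^n$ for $D\in\mathcal D_n$, with $D\subseteq V(u_D)$.

Let $\mathcal D_0=\{2^{\mathbb N}\}$ with $u_{2^{\mathbb N}}=\emptyset$. Given $D\in\mathcal D_n$, consider the sets $[t]$ that are contained in $D$ and in some $V(u_D{}^\frown i)$. They cover the open set $D\cap\bigcup_iV(u_D{}^\frown i)$. Each of them is contained in a maximal one, because $t$ has only finitely many initial segments. Two maximal ones are disjoint or equal, because any two sets $[t],[t']$ are disjoint or nested. Put each maximal $[t]$ into $\mathcal D_{n+1}$, with $u_{[t]}=u_D{}^\frown i$ for one $i$ such that $[t]\subseteq V(u_D{}^\frown i)$. Doing this for all $D\in\mathcal D_n$ gives $\mathcal D_{n+1}$. Its members are pairwise disjoint, since those of $\mathcal D_n$ are, and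 it is countable, since $2^{<\omega}$ is.

**Step 7: $C$ is a $G_\delta$ set, and the contradiction.** Let $G_n=\bigcup\mathcal D_n$, an open set.

First, $C\subseteq G_n$ for all $n$. This is clear for $n=0$. If $x\in C$ and $x\in D\in\mathcal D_n$, then $x\in C\cap V(u_D)$, so $x\in V(u_D{}^\frown i)$ for some $i$ by (4), and hence $x\in G_{n+1}$.

Conversely, let $x\in\bigcap_nG_n$, and let $D_n$ be the unique member of $\mathcal D_n$ containing $x$. The set $D_{n+1}$ was constructed from some $D'\in\mathcal D_n$ with $x\in D_{n+1}\subseteq D'$. By disjointness $D'=D_n$, so $u_{D_{n+1}}$ extends $u_{D_n}$. Hence there is one $\alpha\in\mathbb N^{\mathbb N}$ with $\alpha|n=u_{D_n}$ for all $n$, and $x\in D_n\subseteq V(\alpha|n)$ for all $n$. By (5), $x\in C$.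

So $C=\bigcap_nG_n$, and $Y=\bigcup_n(2^{\mathbb N}\setminus G_n)$ is a countable union of compact sets. As $Y$ is uncountable, one of them is an uncountable compact subset of $Y$, a contradiction. $\square$

*Proof of Theorem 4, completed.* Let $X$ have (P) and suppose $X$ is uncountable. By Proposition 6, $Y=h(X)$ is uncountable for some $h\in C(X)$. By Lemma 5, $Y\subseteq\mathbb R$ has (P). By Proposition 8 it contains no uncountable compact set, and then Proposition 9 says that it does not have (P). This contradiction proves (iv)$\Rightarrow$(i). $\square$

Note how Propositions 8 and 9 divide the work. The argument of Section 6 by itself shows that $Y$ is a countable union of compact sets, using the absence of uncountable compact sets in $Y$ for the embedding and the density of $C$; the same absence is then needed once more to contradict that conclusion.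

## 7. Null sequences suffice, convex compact sets do not

**Strengthening.** By (iv)$\Rightarrow$(i), it suffices to swallow the compact sets $\{f_n:n\in\mathbb N\}\cup\{0\}$ with $(f_n)$ point-finite (a finite family is extended by zeros). Since point-finite sequences converge to $0$ in $C_p(X)$, in particular it suffices to swallow the sequences converging to $0$. So the four conditions of Theorem 4, and any condition between (ii) and (iv), all characterize countability of $X$.

On the other hand, "compact" in (iii) cannot be weakened to "convex compact". Recall that $X$ is *pseudocompact* if every $f\in C(X)$ is bounded; $[0,1]$ is an uncountable example.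

**Proposition 10.** For every pseudocompact $X$ (for example the uncountable space $X=[0,1]$), the resolution $A_\alpha=\{f:\|f\|_\infty\le\alpha(1)\}$ consists of pointwise bounded sets and swallows all convex compact subsets of $C_p(X)$.

*Proof.* The sets $A_\alpha$ are pointwise bounded and monotone, and they cover $C(X)$ because every $f\in C(X)$ is bounded. Let $K\neq\emptyset$ be convex and compact.

**Step 1: an absolutely convex compact set containing $K$.** This makes a norm available. Let
$$L=\{sf-(1-s)g:f,g\in K,\ s\in[0,1]\}.$$
It is a continuous image of $K\times K\times[0,1]$, hence compact. As $K$ and $-K$ are convex, $L$ is the convex hull of $K\cup(-K)$. So $L$ is convex and symmetric, that is, absolutely convex, and it contains $K$.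

**Step 2: a Banach space with unit ball $L$.** This is needed for Baire's theorem. Let $E_L$ be the linear span of $L$ and $p_L(f)=\inf\{r>0:f\in rL\}$ the gauge of $L$. For $x\in X$ let $M_x=\sup_{f\in L}|f(x)|$, which is finite since $L$ is compact. Then $|f(x)|\le M_xp_L(f)$ on $E_L$. Hence $p_L$ is a norm, and its topology is finer than $\tau_p$. Since $L$ is $\tau_p$-closed, $p_L(f)\le r$ iff $f\in rL$, for $r>0$.

It is a standard fact that $(E_L,p_L)$ is complete; here is the argument. Let $(f_n)$ be $p_L$-Cauchy. It lies in some $rL$, which is $\tau_p$-compact, so it has a $\tau_p$-cluster point $f\in rL$. Given $\varepsilon>0$, let $N$ be such that $f_n-f_m\in\varepsilon L$ for $n,m\ge N$. For fixed $n\ge N$, $f_n-f$ is a $\tau_p$-cluster point of $(f_n-f_m)_{m\ge N}$, and $\varepsilon L$ is $\tau_p$-closed, so $f_n-f\in\varepsilon L$. Thus $f_n\to f$ in $p_L$.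

**Step 3: Baire's theorem gives a uniform bound on $L$.** Let $U=\{f\in E_L:\|f\|_\infty\le1\}$. It is absolutely convex and closed in $E_L$ for $\tau_p$, hence $p_L$-closed. Because every $f\in C(X)$ is bounded, $E_L=\bigcup_mmU$. By Baire's theorem some $mU$, and hence $U$, has $p_L$-interior: $f_0+\varepsilon L\subseteq U$ for some $f_0$ and $\varepsilon>0$. By symmetry $-f_0+\varepsilon L\subseteq U$, and for $g\in\varepsilon L$ we get $g=\frac12\bigl((f_0+g)+(-f_0+g)\bigr)\in U$. So $\varepsilon L\subseteq U$, and $K\subseteq L\subseteq mU$ for any $m\in\mathbb N$ with $m\ge1/\varepsilon$. Thus $K\subseteq A_\alpha$ whenever $\alpha(1)\ge m$. $\square$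

So for uncountable pseudocompact $X$ a resolution of pointwise bounded sets can swallow all convex compact sets, while by the strengthening above no such resolution can swallow all sequences converging to $0$. On $[0,1]$, for the resolution of Proposition 10, the spikes $f_n$ of Section 1 show this directly.
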